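
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{corollary}[lemma]{Corollary}
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}
\numberwithin{equation}{section}

\title{The distance from $1$ to $\Theta H^p$ for $p<1$:\\ uniform bounds for the threshold exponent}


\begin{abstract}
For an inner function $\Theta$ and $p>0$ let $\epsilon_p(\Theta)$ be the infimum of $\|f\|_p^p$ over $f\in 1+\Theta H^p$. One always has $\epsilon_p(\Theta)\le 1-|\Theta(0)|^2$, with equality for $p\ge1$; let $p_\Theta\in[0,1]$ be the infimum of the exponents $p$ for which equality holds. We show that $p_\Theta$ is bounded away from $1$ uniformly over all inner $\Theta$ with $|\Theta(0)|\le\delta$, for each $\delta<1$: the supremum $h(\delta)$ of $p_\Theta$ over this class satisfies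
$h(\delta)\le 1-e^{-8/3}\frac{1-\delta}{1+\delta}$. In the other direction, Blaschke products of degree $2$ give $h(\delta)\ge\frac2\pi\arcsin\delta$, so that $h(\delta)\to1$ as $\delta\to1$. Finally, $h(\delta)\log\frac1\delta\to\frac1e$ as $\delta\to0$.
\end{abstract}

\section{The question and the results}

Let $\mathbb D$ be the open unit disc, $\mathbb T$ the unit circle, and $\mathbf m$ normalized Lebesgue measure on $\mathbb T$. For $0<p<\infty$ let $H^p$ be the Hardy space of $\mathbb D$, regarded as a closed subspace of $L^p(\mathbb T)$ through boundary values, and write $\|f\|_p=\bigl(\int_{\mathbb T}|f|^p\,d\mathbf m\bigr)^{1/p}$. All integrals below are over $\mathbb T$ with respect to $\mathbf m$, unless another set is indicated.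

For an inner function $\Theta$ put
\[
\epsilon_p(\Theta)=\inf\{\|f\|_p^p:\ f\in 1+\Theta H^p\},
\]
the $p$-th power of the distance from the constant $1$ to $\Theta H^p$. If $\Theta$ is a Blaschke product with simple zeros $z_j$, this asks how small a function can be in $H^p$ if it takes the value $1$ at every $z_j$.

For $p=2$ the answer is linear algebra: the projection of $1$ to $\Theta H^2$ is $\overline{\Theta(0)}\,\Theta$, so the extremal function is $1-\overline{\Theta(0)}\,\Theta$ and $\epsilon_2(\Theta)=1-|\Theta(0)|^2$. For other $p$ and nonconstant $\Theta$ the function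
\[
f_0=\bigl(1-\overline{\Theta(0)}\,\Theta\bigr)^{2/p}
\]
still belongs to $1+\Theta H^p$ (expand in powers of $\Theta$), and $\|f_0\|_p^p=\|1-\overline{\Theta(0)}\Theta\|_2^2$. Hence
\[
\epsilon_p(\Theta)\le 1-|\Theta(0)|^2\qquad\text{for all }p>0 .
\]
If $p\ge1$ this is an equality. If $p<1$ it may be strict, but once equality holds for some $p$ it holds for every larger exponent; short proofs are in Corollary~\ref{cor:facts}. So
\[
p_\Theta=\inf\{p>0:\ \epsilon_p(\Theta)=1-|\Theta(0)|^2\}\in[0,1]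
\]
is the threshold above which the explicit candidate $f_0$ is extremal.

\medskip
\noindent\textbf{The simplest cases.} If $\Theta(0)=0$ then $p_\Theta=0$, because $f(0)=1$ for every $f\in1+\Theta H^p$ and $\int|f|^p\ge|f(0)|^p$. If $\Theta$ is a single Blaschke factor with zero $\alpha$, then again $p_\Theta=0$: write $f=bF^{2/p}$ with $b$ inner and $F\in H^2$ zero-free. From $f(\alpha)=1$ we get $|F(\alpha)|\ge1$, so $\|f\|_p^p=\|F\|_2^2\ge(1-|\alpha|^2)|F(\alpha)|^2\ge 1-|\alpha|^2$. With two zeros $z_0,z_1$ something new happens. Even if $f=F^{2/p}$ is zero-free, $f(z_0)=f(z_1)=1$ does not force $F(z_0)=F(z_1)$. With $F(z_0)=1$, the value $F(z_1)=e^{i\pi p}$ is also allowed, because $(e^{i\pi p})^{2/p}=1$ on the appropriate branch. For suitable zeros, and $p$ not too large, this choice of branch lowers the norm; see Theorem~\ref{thm:lower}.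

\medskip
It is known that $p_B<1$ for every finite Blaschke product $B$. The question, posed in \cite{crm}, is whether this can be made uniform. For $\delta\in(0,1)$ let
\[
h(\delta)=\sup\{p_\Theta:\ \Theta\text{ inner},\ |\Theta(0)|\le\delta\}.
\]
\emph{Is $h(\delta)<1$ for all $\delta\in(0,1)$?} The degree of $\Theta$ is not restricted, and a direct compactness argument is not available, since locally uniform limits of inner functions need not be inner ($z^n\to0$). We give a quantitative argument that sees only $|\Theta(0)|$. The answer is yes.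

\begin{theorem}\label{thm:upper}
For every $\delta\in(0,1)$,
\[
h(\delta)\le 1-e^{-8/3}\,\frac{1-\delta}{1+\delta}<1 .
\]
\end{theorem}

The dependence on $\delta$ cannot be removed, and two zeros suffice to show this.

\begin{theorem}\label{thm:lower}
For every $\delta\in(0,1)$,
\[
h(\delta)\ge\frac2\pi\arcsin\delta ,
\]
and this bound is already given by Blaschke products of degree $2$. In particular $h(\delta)\to1$ as $\delta\to1$, so no bound $h\le c<1$ uniform in $\delta$ exists.
\end{theorem}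

At the other end the leading behavior of $h$ can be determined.

\begin{theorem}\label{thm:small}
$\displaystyle \lim_{\delta\to0^+}h(\delta)\log\frac1\delta=\frac1e .$
\end{theorem}

As $\delta\to1$, Theorems~\ref{thm:upper} and~\ref{thm:lower} give $\frac12e^{-8/3}(1-\delta)\le1-h(\delta)\le\frac2\pi\arccos\delta$, so $1-h(\delta)$ lies between constant multiples of $1-\delta$ and $\sqrt{1-\delta}$. We do not determine its exact order.

\medskip
\noindent\textbf{Standard facts.} We use the following. For $\varphi\in H^1$, $\int\varphi=\varphi(0)$. For $f\in H^p$ and $0<s\le p$, $|f(0)|^s\le\int|f|^s$, because $|f|^s$ is subharmonic. The space $H^\infty$ is dense in $H^p$. A nonzero $f\in H^p$ factors as $f=\Theta G$ with $\Theta$ inner and $G\in H^p$ outer, and $\log|G(0)|=\int\log|f|$; if $f$ is bounded, so is $G$. If $\log\mu$ is real and bounded on $\mathbb T$, there is a bounded outer function with modulus $\mu$ on $\mathbb T$. Finally, a real $u\in L^\infty(\mathbb T)$ has a \emph{conjugate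 function} $v$: the real function in $L^2(\mathbb T)$ with $\int v=0$ for which $L=u+iv$ is the boundary function of an element of $H^2$, again denoted by $L$. Then $L(0)=\int u$ is real, $\operatorname{Re}L$ is the Poisson integral of $u$ in $\mathbb D$, and the real part of $\int L^2=L(0)^2$ gives
\begin{equation}\label{eq:conj}
\int v^2=\int u^2-\Bigl(\int u\Bigr)^2\le\int u^2 .
\end{equation}

\section{A weighted form of the problem}

Throughout, $\Theta$ is a nonconstant inner function, $a=\Theta(0)$, $r=|a|<1$. The idea of this section is to divide every competitor by the candidate $f_0$. The candidate becomes the constant $1$, and the measure becomes $w\,d\mathbf m$ with a weight that does not depend on $p$: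
\[
\psi=1-\bar a\Theta,\qquad w=|\psi|^2=1+r^2-\bar a\Theta-a\bar\Theta\quad\text{on }\mathbb T .
\]

\begin{lemma}\label{lem:w}
On $\mathbb T$ we have $(1-r)^2\le w\le(1+r)^2$. Moreover $\int w=1-r^2$, and
\begin{equation}\label{eq:orth}
\int w\,\Theta\varphi=0\qquad\text{for all }\varphi\in H^1 .
\end{equation}
\end{lemma}

\begin{proof}
The bounds are clear since $|\bar a\Theta|=r$ on $\mathbb T$, and $\int w=1+r^2-2r^2$. Further, since $|\Theta|=1$ on $\mathbb T$,
$\int w\Theta\varphi=(1+r^2)a\varphi(0)-\bar aa^2\varphi(0)-a\varphi(0)=0$.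
\end{proof}

\begin{lemma}\label{lem:red}
Let $p>0$. Then $\epsilon_p(\Theta)=1-r^2$ if and only if
\[
\Delta_p(k):=\int w|k|^p-\int w\ \ge 0\qquad\text{for all }k\in1+\Theta H^\infty .
\]
\end{lemma}

\begin{proof}
Since $H^\infty$ is dense in $H^p$ and $f\mapsto\|f\|_p^p$ is continuous on $H^p$ (for $p\le1$ because $\bigl|\|f_1\|_p^p-\|f_2\|_p^p\bigr|\le\|f_1-f_2\|_p^p$), the infimum defining $\epsilon_p(\Theta)$ may be taken over $1+\Theta H^\infty$.

Let $f_0=\psi^{2/p}$ with the principal power, which is defined because $\operatorname{Re}\psi\ge1-r>0$. Since $1-r\le|\psi|\le1+r$, both $f_0$ and $1/f_0$ are in $H^\infty$, and $|f_0|^p=w$ on $\mathbb T$. The Taylor series of $(1-\bar a\zeta)^{2/p}$ at $\zeta=0$ starts with $1$ and converges in $|\zeta|<1/r$ (everywhere if $r=0$); putting $\zeta=\Theta$ shows $f_0\in1+\Theta H^\infty$.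

For $f\in H^\infty$ put $k=f/f_0$. Since $k-1=\bigl((f-1)-(f_0-1)\bigr)/f_0$ and $f-1=(k-1)f_0+(f_0-1)$, we have $f\in1+\Theta H^\infty$ if and only if $k\in1+\Theta H^\infty$, and $\|f\|_p^p=\int w|k|^p$. Hence
\[
\epsilon_p(\Theta)=\inf\Bigl\{\int w|k|^p:\ k\in1+\Theta H^\infty\Bigr\}.
\]
The choice $k=1$ gives the value $\int w=1-r^2$, and the lemma follows.
\end{proof}

The facts quoted in the introduction can be read off.

\begin{corollary}\label{cor:facts}
\begin{enumerate}
\item[\textup{(i)}] If $\epsilon_p(\Theta)=1-r^2$ and $p_1>p$, then $\epsilon_{p_1}(\Theta)=1-r^2$. Hence, if $\epsilon_p(\Theta)<1-r^2$, then $p_\Theta\ge p$.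
\item[\textup{(ii)}] $\epsilon_p(\Theta)=1-r^2$ for $p\ge1$.
\end{enumerate}
\end{corollary}

\begin{proof}
(i) Let $k\in1+\Theta H^\infty$. With respect to the probability measure $w\,d\mathbf m/(1-r^2)$ the $L^{p_1}$ norm of $k$ is at least its $L^p$ norm, which is at least $1$ because $\Delta_p(k)\ge0$. So $\Delta_{p_1}(k)\ge0$.

(ii) By (i) it suffices to take $p=1$. Since $|k|-1\ge\operatorname{Re}(k-1)$ and $k-1\in\Theta H^\infty$, \eqref{eq:orth} gives $\Delta_1(k)\ge\operatorname{Re}\int w(k-1)=0$.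
\end{proof}

\begin{remark}\label{rem:local}
Small perturbations of $k=1$ do not decide the question: also for $p<1$, $k=1$ is a strict local minimum in the sup norm. Let $\chi\in\Theta H^\infty$, $\chi\ne0$, $\|\chi\|_\infty\le\frac12$. Pointwise,
\[
|1+\chi|^p-1=p\operatorname{Re}\chi+\tfrac p2\bigl[(\operatorname{Im}\chi)^2-(1-p)(\operatorname{Re}\chi)^2\bigr]+R,\qquad |R|\le C_p|\chi|^3 .
\]
By \eqref{eq:orth}, $\int w\chi=\int w\chi^2=0$, so $\int w(\operatorname{Im}\chi)^2=\int w(\operatorname{Re}\chi)^2=\frac12\int w|\chi|^2>0$ and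
\[
\Delta_p(1+\chi)\ge\Bigl(\frac{p^2}2-2C_p\|\chi\|_\infty\Bigr)\int w(\operatorname{Re}\chi)^2 .
\]
This is positive if $\|\chi\|_\infty$ is small. What matters is competitors $k$ that are not uniformly close to $1$.
\end{remark}

\section{The multiplier, in the case where $k$ is bounded below}\label{sec:model}

Let $0<p<1$, $\eta=1-p$ and $k\in1+\Theta H^\infty$. By \eqref{eq:orth}, $\int w(k-1)M=0$ for every $M\in H^\infty$, so
\begin{equation}\label{eq:freedom}
\Delta_p(k)=\int w\bigl(|k|^p-1-p\operatorname{Re}[(k-1)M]\bigr).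
\end{equation}
For $p=1$ the choice $M=1$ made the integrand nonnegative. For $p<1$ it does not, because $|k|^p-p\operatorname{Re}k$ is very negative where $\operatorname{Re}k$ is large. To keep $p|kM|$ below $|k|^p$ we take $|M|=|k|^{-\eta}$, so that $p|M|$ is the slope of $t\mapsto t^p$ at $t=|k|$. Since $M$ must be analytic, its phase is not at our disposal: we take $M$ outer with $M(0)>0$.

To see the mechanism, suppose in this section that $|k|\ge e^{-2}$ on $\mathbb T$ and that $\eta\le\frac13$. Let $u=\log|k|$, let $v$ be its conjugate function, $L=u+iv$, and $M=e^{-\eta L}$. Then $|kM|=|k|^p=e^{pu}$ on $\mathbb T$, and using only $\operatorname{Re}(kM)\le|kM|$ we bound the integrand in \eqref{eq:freedom} (without the factor $w$) from below by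
\begin{equation}\label{eq:Y1model}
\begin{aligned}
&e^{pu}-pe^{pu}+pe^{-\eta u}\cos\eta v-1=G(u)-pe^{-\eta u}(1-\cos\eta v),\\
&G(u)=\eta e^{pu}+pe^{-\eta u}-1 .
\end{aligned}
\end{equation}
The gain $G$ is nonnegative by the weighted inequality of arithmetic and geometric means; the other term is the price for the phase of $M$. For the gain, $G(0)=G'(0)=0$, and the same inequality gives, for $u\ge-2$,
\begin{equation}\label{eq:G}
G''(u)=p\eta\,(pe^{pu}+\eta e^{-\eta u})\ge p\eta\,e^{(p^2-\eta^2)u}=p\eta\,e^{(p-\eta)u}\ge p\eta e^{-2},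
\end{equation}
since $p+\eta=1$ and $0\le p-\eta\le1$. By Taylor's formula $G(u)\ge\frac{p\eta}2e^{-2}u^2$. For the price, $e^{-\eta u}\le e^{2\eta}\le e^{2/3}$ and $1-\cos\eta v\le\frac12\eta^2v^2$. So the integrand is at least
\begin{equation}\label{eq:ptw}
\frac{p\eta}2\bigl(e^{-2}u^2-e^{2/3}\eta\,v^2\bigr).
\end{equation}
The price carries an extra factor $\eta$. Thus if $\int wv^2\le K\int wu^2$, then $\Delta_p(k)\ge0$ as soon as $\eta\le e^{-8/3}/K$. It remains to find a good constant $K$ depending only on $r$, and to remove the assumption $|k|\ge e^{-2}$.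

\section{Conjugation in $L^2(w)$}

By \eqref{eq:conj} and $(1-r)^2\le w\le(1+r)^2$, one may take $K=\bigl(\frac{1+r}{1-r}\bigr)^2$. The special form of $w$ saves a power, and therefore gives $1-\delta$ instead of $(1-\delta)^2$ in Theorem~\ref{thm:upper}.

\begin{lemma}\label{lem:conj}
Let $u\in L^\infty(\mathbb T)$ be real, with conjugate function $v$. Then
\[
\int wv^2\le\frac{1+r}{1-r}\int wu^2 .
\]
\end{lemma}

\begin{proof}
Let $L=u+iv$ and $E=\psi L\in H^2$, so $w|L|^2=|E|^2$ on $\mathbb T$. Since $wL^2=\bar\psi E^2/\psi$, $\bar\psi=1-a\bar\Theta$, $E^2/\psi\in H^1$ and $\psi(0)=1-r^2$,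
\[
\int wL^2=\frac{E(0)^2}{1-r^2}-a\int\bar\Theta\,\frac{E^2}\psi .
\]
From $\frac1\psi=1+\frac{\bar a\Theta}\psi$ and $|\Theta|=1$,
\[
\int\bar\Theta\,\frac{E^2}\psi=\int\bar\Theta E^2+\bar a\,\frac{E(0)^2}{1-r^2}.
\]
Hence
\[
\int wL^2=E(0)^2-a\int\bar\Theta E^2 .
\]
Here $E(0)=(1-r^2)L(0)$ is real, so $E(0)^2\ge0$. Taking real parts,
\[
\int w(u^2-v^2)\ge-r\int|E|^2=-r\int w(u^2+v^2),
\]
that is, $(1-r)\int wv^2\le(1+r)\int wu^2$.
\end{proof}

\section{Truncation, and the proof of Theorem~\ref{thm:upper}}\label{sec:trunc}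

In general $\log|k|$ is unbounded below, so $e^{-\eta L}$ need not be bounded, and the constant in \eqref{eq:G} is lost. We therefore cut $\log|k|$ off at a level $-b$. The construction is used again in Section~\ref{sec:small}, with another $b$ and with a term that is not needed here.

Fix $b>0$, $0<p<1$, $\eta=1-p$, and $k=1+\Theta g$ with $g\in H^\infty$. On $\mathbb T$ let
\[
u=\max(\log|k|,-b)\in L^\infty,\qquad A=\{|k|<e^{-b}\},
\]
let $v$ be the conjugate function of $u$, $L=u+iv$, and $M=e^{-\eta L}$. In $\mathbb D$ we have $\operatorname{Re}L\ge-b$, so $|M|\le e^{\eta b}$ and $M\in H^\infty$. On $\mathbb T$, $|M|=e^{-\eta u}$. By \eqref{eq:freedom},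
\begin{equation}\label{eq:DY}
\Delta_p(k)=\int wY,\qquad Y=|k|^p-1-p\operatorname{Re}[(k-1)M]=Y_1+p\,d,
\end{equation}
where
\[
d=|kM|-\operatorname{Re}(kM)\ge0,\qquad Y_1=|k|^p-p|kM|+p\operatorname{Re}M-1 .
\]
On $\mathbb T\setminus A$ we have $|k|=e^u$, so, with $G$ as in \eqref{eq:Y1model},
\begin{equation}\label{eq:offA}
|kM|=|k|^p,\qquad Y_1=G(u)-pe^{-\eta u}(1-\cos\eta v),\qquad G\ge0 .
\end{equation}
On $A$ we have $u=-b$ and $|k|^\eta\le e^{-\eta b}$, so
\begin{equation}\label{eq:onA}
|kM|=e^{\eta b}|k|\le|k|^p,\qquad Y_1=|k|^p-pe^{\eta b}|k|+pe^{\eta b}\cos\eta v-1 .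
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $|\Theta(0)|=r\le\delta$, $\eta=e^{-8/3}\frac{1-\delta}{1+\delta}$ and $p=1-\eta$. Then $\eta<\frac13$ and $p>\frac23$. Take $b=2$. We claim that the bound \eqref{eq:ptw} holds for $Y_1$ almost everywhere on $\mathbb T$:
\begin{equation}\label{eq:claim}
Y\ge Y_1\ge\frac{p\eta}2\bigl(e^{-2}u^2-e^{2/3}\eta\,v^2\bigr).
\end{equation}

On $\mathbb T\setminus A$ we have $u\ge-2$, and the pointwise computation of Section~\ref{sec:model} applies to \eqref{eq:offA}.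

On $A$ we have $u=-2$ and $|k|^p-p|kM|\ge(1-p)|k|^p\ge0$. So \eqref{eq:onA} gives
\[
Y_1\ge pe^{2\eta}\cos\eta v-1=(pe^{2\eta}-1)-pe^{2\eta}(1-\cos\eta v).
\]
The last term is at least $-\frac{p\eta}2e^{2/3}\eta v^2$, as before. The first replaces $G(u)$ and is just as good:
\[
pe^{2\eta}-1\ge p(1+2\eta)-1=\eta(2p-1)\ge\frac\eta3\ge2p\eta e^{-2}=\frac{p\eta}2e^{-2}u^2,
\]
because $p>\frac23$ and $2pe^{-2}<2e^{-2}<0.271$. This proves \eqref{eq:claim}.

By \eqref{eq:DY}, \eqref{eq:claim} and Lemma~\ref{lem:conj},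
\[
\Delta_p(k)\ge\frac{p\eta}2\Bigl(e^{-2}-e^{2/3}\eta\,\frac{1+r}{1-r}\Bigr)\int wu^2\ge0,
\]
because $\eta\le e^{-8/3}\frac{1-r}{1+r}$. Since $k\in1+\Theta H^\infty$ was arbitrary, Lemma~\ref{lem:red} gives $\epsilon_p(\Theta)=1-r^2$, so $p_\Theta\le p$. This holds for every inner $\Theta$ with $|\Theta(0)|\le\delta$, hence $h(\delta)\le p$.
\end{proof}

\section{Two zeros: proof of Theorem~\ref{thm:lower}}

We make the branch mechanism of the introduction work: we seek $f=F^{2/p}$ with $F$ zero-free, $F=1$ at one zero $z_0$ of $B$, and $F=\omega:=e^{i\pi p}$ at the other, which we place at a point $\rho\in(0,1)$ close to $1$.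

Let $\Theta_0$ be a Blaschke factor with zero $z_0$ and $\Theta_0(0)=s>0$, where $s\rho=\delta$ so that $|B(0)|=\delta$. The cheapest $F\in H^2$ with $F(z_0)=1$ is $1-s\Theta_0$, with $\|1-s\Theta_0\|_2^2=1-s^2$. To adjust the value at $\rho$, add a multiple of
\[
\Theta_0\lambda,\qquad\lambda(z)=\frac{1-\rho^2}{1-\rho z},\qquad\lambda(\rho)=1,\quad\|\lambda\|_2^2=1-\rho^2 .
\]
This is orthogonal to $1-s\Theta_0$. For $\rho$ near $1$ we have $|\Theta_0(\rho)|\approx1$, so moving the value at $\rho$ from $1-s\Theta_0(\rho)$ to a target $\tau$ costs about $|\tau-1+s\Theta_0(\rho)|^2(1-\rho^2)$. For $\tau=1$ this is about $s^2(1-\rho^2)$, and $1-s^2+s^2(1-\rho^2)=1-\delta^2$ is exactly the norm we want to beat. So $\tau=\omega$ is good enough if $1-s\Theta_0(\rho)$ is closer to $\omega$ than to $1$. As $\rho\to1$ we have $s\to\delta$, and we may turn $\Theta_0$ so that $\Theta_0(\rho)\to y:=-ie^{i\pi p/2}$. Since $\omega=1-2\sin\frac{\pi p}2\,y$, the limit $F_*=1-\delta y$ of $1-s\Theta_0(\rho)$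 then lies on the line from $1$ through $\omega$, at distance $\delta$ from $1$. It is closer to $\omega$ than to $1$ if it is past the midpoint of the chord, whose half-length is $\sin\frac{\pi p}2$ (Figure~\ref{fig:chord}). This is the condition $\sin\frac{\pi p}2<\delta$. What is left is to check that $F$ has no zeros and that $\log F$, continued from the value $0$ at $z_0$, equals $i\pi p$ at $\rho$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.1]
\draw[gray] (0,0) circle (1);
\draw[->,gray] (-1.2,0)--(1.35,0);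
\draw[->,gray] (0,-0.25)--(0,1.25);
\draw[thick] (1,0)--(-0.174,0.985);
\fill (1,0) circle (0.025) node[below right] {$1$};
\fill (-0.174,0.985) circle (0.025) node[above left] {$\omega$};
\fill (0.413,0.492) circle (0.018) node[below left] {mid};
\fill (0.310,0.579) circle (0.025) node[above right] {$F_*$};
\end{tikzpicture}
\caption{The chord of the unit circle from $1$ to $\omega=e^{i\pi p}$, of length $2\sin\frac{\pi p}2$. The point $F_*=1-\delta y$, $y=-ie^{i\pi p/2}$, lies on the line of the chord at distance $\delta$ from $1$. It is closer to $\omega$ than to $1$ precisely when it lies past the midpoint, that is, when $\sin\frac{\pi p}2<\delta$.}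
\label{fig:chord}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Put $r=\delta$ and let $0<p<\frac2\pi\arcsin r$. Then
\[
S:=\sin\frac{\pi p}2\in(0,r),\qquad\text{so}\qquad|r-2S|<r .
\]
Let $y=-ie^{i\pi p/2}$. Then $|y|=1$ and $1-2Sy=\omega$, since $\omega-1=2iS\,e^{i\pi p/2}$. The map $\zeta\mapsto\frac{r-\zeta}{1-r\zeta}$ is an involution preserving $\mathbb T$; let $c=\frac{r-y}{1-ry}\in\mathbb T$, so that $\frac{r-c}{1-rc}=y$.

For $\rho\in(r,1)$ put
\[
s=\frac r\rho,\qquad\Theta_0(z)=\frac{s-cz}{1-scz},\qquad y_\rho=\Theta_0(\rho),\qquad g=s+\frac{\omega-1}{y_\rho},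
\]
\[
F=1-s\Theta_0+g\,\Theta_0\lambda,\qquad\lambda(z)=\frac{1-\rho^2}{1-\rho z}.
\]
The only zero of $\Theta_0$ is $z_0=s\bar c$. As $\rho\to1$ we have $s\to r$, $y_\rho\to\frac{r-c}{1-rc}=y$ and $g\to r-2S$. In particular $y_\rho\neq0$ and $|g|<s$ for $\rho$ near $1$. In what follows $\rho$ is taken close enough to $1$ whenever needed.

\emph{Values.} $F(z_0)=1$, and $F(\rho)=1-sy_\rho+gy_\rho=\omega\ne1$. In particular $z_0\ne\rho$.

\emph{Norm.} Since $\Theta_0(0)=s$, for $\varphi\in H^2$ we have $\int\Theta_0\varphi\,\overline{(1-s\Theta_0)}=s\varphi(0)-s\varphi(0)=0$, and $\|1-s\Theta_0\|_2^2=1-2s^2+s^2=1-s^2$. Therefore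
\[
\|F\|_2^2=1-s^2+|g|^2(1-\rho^2)<1-s^2+s^2(1-\rho^2)=1-s^2\rho^2=1-r^2 .
\]

\emph{Location of the values of $F$.} We split $\overline{\mathbb D}$ at a small distance $\varepsilon$ from the point $1$. Note that
\[
\lambda(z)-1=\rho\,\frac{z-\rho}{1-\rho z},\qquad\text{so } |\lambda-1|\le\rho<1\ \text{ and }\ |\lambda|\le2\ \text{ on }\overline{\mathbb D}.
\]
Near $1$: since $\omega=1-ry+(r-2S)y$,
\[
F-\bigl[\omega+(r-2S)y(\lambda-1)\bigr]=-(s\Theta_0-ry)+\lambda\bigl(g\Theta_0-(r-2S)y\bigr).
\]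
As $z\to1$ in $\overline{\mathbb D}$ and $\rho\to1$, we have $\Theta_0(z)\to y$, $s\to r$, $g\to r-2S$, so the right side tends to $0$. Hence we can fix $\varepsilon\in(0,\frac{1-r}2)$ such that, for all $\rho$ near $1$, the right side is at most $\frac{1-r}2$ in modulus when $|z|\le1$, $|z-1|\le\varepsilon$. For these $z$, because $|r-2S|<r$,
\begin{equation}\label{eq:near}
\operatorname{Re}(\bar\omega F(z))\ge1-|r-2S|-\frac{1-r}2>0 .
\end{equation}
Away from $1$: if $|z|\le1$ and $|z-1|\ge\varepsilon$, then $|1-\rho z|\ge\varepsilon-(1-\rho)\ge\varepsilon/2$ for $\rho$ near $1$, so $|g\Theta_0\lambda|\le2(1-\rho^2)/\varepsilon$. Since $\operatorname{Re}(1-s\Theta_0)\ge1-s\to1-r$, for $\rho$ near $1$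
\begin{equation}\label{eq:away}
\operatorname{Re}F(z)>0\qquad(|z|\le1,\ |z-1|\ge\varepsilon).
\end{equation}
In particular $F$ has no zeros in $\overline{\mathbb D}$.

\emph{The branch.} Let $\log F$ be the branch on $\mathbb D$ with $\log F(z_0)=0$. We claim $\log F(\rho)=i\pi p$. We have $|z_0-1|\ge1-s>\varepsilon$ and $|\rho-1|<\varepsilon$ for $\rho$ near $1$. The part of the segment $[z_0,\rho]$ in the convex set $\{|z-1|<\varepsilon\}$ is an interval ending at $\rho$. So there is $z_1\in[z_0,\rho]$ with $|z_1-1|=\varepsilon$ such that \eqref{eq:away} holds on $[z_0,z_1]$ and \eqref{eq:near} holds on $[z_1,\rho]$. On $[z_0,z_1]$ the function $\operatorname{Im}\log F$ is therefore the principal argument, with values in $(-\frac\pi2,\frac\pi2)$. On $[z_1,\rho]$ there is a continuous argument of $F$ with values in $(\pi p-\frac\pi2,\pi p+\frac\pi2)$. At $z_1$ the two arguments differ by a multiple of $2\pi$ and both lie in $(-\frac\pi2,\pi p+\frac\pi2)$, an interval of length $\pi+\pi p<2\pi$;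 so they agree. Thus $\operatorname{Im}\log F(\rho)\in(\pi p-\frac\pi2,\pi p+\frac\pi2)$, and as $F(\rho)=e^{i\pi p}$, the claim follows.

\emph{Conclusion.} The function $f=\exp\bigl(\frac2p\log F\bigr)$ is in $H^\infty$, with $f(z_0)=1$ and $f(\rho)=e^{2\pi i}=1$. Let $B$ be the Blaschke product with the distinct zeros $z_0$ and $\rho$. Then $f\in1+BH^p$ and $|B(0)|=s\rho=r=\delta$, while $\|f\|_p^p=\|F\|_2^2<1-|B(0)|^2$. By Corollary~\ref{cor:facts}(i), $p_B\ge p$. Hence $h(\delta)\ge p$ for every $p<\frac2\pi\arcsin\delta$.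
\end{proof}

\section{Small $\delta$: proof of Theorem~\ref{thm:small}}\label{sec:small}

\subsection{The lower bound, and where $1/e$ comes from}

Suppose $f(0)=0$ and let $\Theta$ be the inner factor of $1-f$. Then $f\in1+\Theta H^p$, and $\log\frac1{|\Theta(0)|}=\int\log|1-f|$. If $|f|$ is large, equal to $R$, on a set of measure $\beta$ and small elsewhere, then $\int|f|^p<1$ requires $R^p<1/\beta$, and $\int\log|1-f|\approx\beta\log R$, which can be brought close to $\frac1p\,\beta\log\frac1\beta$ but not above it. The maximum of $\beta\log\frac1\beta$ is $\frac1e$, attained at $\beta=\frac1e$.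

To make this precise, let $0<\gamma<\frac1e$ and choose $s\in(\frac1e,1)$ with $\frac{1+\log s}e>\gamma$. For $p\in(0,1)$ let $F$ be the outer function with $|F|=R:=(se)^{1/p}$ on an arc of measure $\frac1e$ and $|F|=\tau:=\bigl(\frac{1-s}2\bigr)^{1/p}$ on the rest of $\mathbb T$. Put $f=zF$. Then
\[
\int|f|^p\le s+\frac{1-s}2=\frac{1+s}2<1 .
\]
Write $1-f=\Theta G$ with $\Theta$ inner and $G$ outer and bounded, so $f\in1+\Theta H^p$. Since $f(0)=0$, we have $\Theta(0)G(0)=1$, hence
\[
\log\frac1{|\Theta(0)|}=\log|G(0)|=\int\log|1-f|\ge\frac1e\log(R-1)+\Bigl(1-\frac1e\Bigr)\log(1-\tau).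
\]
As $p\to0$ we have $R\to\infty$ and $\tau\to0$, so $p$ times the right side tends to $\frac1e\log(se)=\frac{1+\log s}e>\gamma$. Hence for all small $p$ we have $|\Theta(0)|\le e^{-\gamma/p}$ and
\[
\epsilon_p(\Theta)\le\frac{1+s}2<1-e^{-2\gamma/p}\le1-|\Theta(0)|^2 .
\]
By Corollary~\ref{cor:facts}(i), $p_\Theta\ge p$. With $\delta=e^{-\gamma/p}$ this says $h(\delta)\ge\gamma/\log\frac1\delta$ for all small $\delta$. As $\gamma<\frac1e$ was arbitrary, $\liminf_{\delta\to0}h(\delta)\log\frac1\delta\ge\frac1e$.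

\subsection{The upper bound}

It remains to prove the following. Applied with $p=\gamma/\log\frac1\delta$, it gives $h(\delta)\le\gamma/\log\frac1\delta$ for all small $\delta$ and each $\gamma>\frac1e$, hence $\limsup_{\delta\to0}h(\delta)\log\frac1\delta\le\frac1e$.

\begin{proposition}
Let $\gamma>\frac1e$. There is $p_\gamma\in(0,1)$ such that $\epsilon_p(\Theta)=1-|\Theta(0)|^2$ whenever $0<p<p_\gamma$ and $\Theta$ is inner with $|\Theta(0)|\le e^{-\gamma/p}$.
\end{proposition}

\noindent\textbf{The idea.} Let $k\in1+\Theta H^\infty$ and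
\[
V=\int\bigl(|k|^{p/2}-1\bigr)^2 .
\]
If $\Theta(0)=0$, then $w=1$, $k(0)=1$, and by subharmonicity
\[
\int|k|^p-1=V+2\int\bigl(|k|^{p/2}-1\bigr)\ge V .
\]
So in this case $\Delta_p(k)$ is not only nonnegative but at least $V$. For small $a=\Theta(0)\ne0$ there are two defects, and both must be shown to be small compared with $V$. One is that $w\neq1$; this costs at most a constant times $\frac rpV$, and is harmless. The other is that $k(0)\ne1$. We have $k(0)-1=ag(0)$, where $k=1+\Theta g$ and $|g|=|k-1|$ on $\mathbb T$. The computation of the previous subsection suggests that $g(0)$ can be as large as about $e^{1/(ep)}$, but not larger. So $|k(0)-1|$ should be small if $\gamma>\frac1e$. But $V$ may be much smaller still, and a bound for $|k(0)-1|$ in terms of $V$ is needed. This is what the multiplier of Section~\ref{sec:trunc} supplies, through the nonnegative term $d$ that was thrown away in the proof of Theorem~\ref{thm:upper}.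

\begin{proof}
In this proof $C$ denotes absolute constants, which may change from one occurrence to the next. Let $r=|\Theta(0)|\le e^{-\gamma/p}$. We assume $p<1$ so small that $e^{-\gamma/p}\le\frac13$, and impose finitely many further smallness conditions on $p$, each depending only on $\gamma$. Suppose that $\Delta_p(k)<0$ for some $k=1+\Theta g$, $g\in H^\infty$. We use the notation of Section~\ref{sec:trunc} with $b=1$, and put
\[
\xi=k(0)-1,\qquad u_0=\int u,\qquad M_0=M(0)=e^{-\eta u_0}>0,\qquad q=\frac{1+r}{1-r}\le2 .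
\]
If $V=0$, then $|k|=1$ a.e.\ and $\Delta_p(k)=0$; so $V>0$. Since $\Delta_p(k)<0$, we have $(1-r)^2\int|k|^p<1-r^2$. Together with \eqref{eq:offA} and \eqref{eq:onA},
\begin{equation}\label{eq:q}
\int|kM|\le\int|k|^p\le q .
\end{equation}

\medskip
\emph{Step 1: pointwise bounds.} We claim that on $\mathbb T$
\begin{equation}\label{eq:u}
u^2\le\frac{16}{p^2}\bigl(|k|^{p/2}-1\bigr)^2 .
\end{equation}
If $u\ge0$, use $e^{pu/2}-1\ge\frac{pu}2$. If $-1\le\log|k|\le0$, put $x=\frac p2|u|\in[0,\frac12]$ and use $1-e^{-x}\ge xe^{-x}\ge\frac x2$. On $A$ we have $u=-1$ and $1-|k|^{p/2}\ge1-e^{-p/2}\ge\frac p4$ by the same inequality. Hence, using \eqref{eq:conj},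
\begin{equation}\label{eq:uv}
\int v^2\le\int u^2\le\frac{16V}{p^2}.
\end{equation}
On $A$ we have moreover
\begin{equation}\label{eq:A}
1\le\frac4p\bigl(1-|k|^{p/2}\bigr),\qquad1-|k|^p\le2\bigl(1-|k|^{p/2}\bigr)\le\frac8p\bigl(1-|k|^{p/2}\bigr)^2 .
\end{equation}

\medskip
\emph{Step 2: the weight.} Write $Y=Y^+-Y^-$ and $Y_1=Y_1^+-Y_1^-$ for the decompositions into positive and negative parts. On $\mathbb T\setminus A$, \eqref{eq:offA} with $u\ge-1$ and $\eta\le 1$ gives $Y_1\ge-\frac e2pv^2$. On $A$, \eqref{eq:onA} reads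
\[
Y_1=-(1-|k|^p)+pe^\eta(1-|k|)-pe^\eta(1-\cos\eta v)\ge-(1-|k|^p)-\frac e2pv^2 .
\]
By \eqref{eq:uv} and \eqref{eq:A}, and since $Y\ge Y_1$,
\[
\int Y^-\le\int Y_1^-\le\frac{8V}p+\frac e2p\cdot\frac{16V}{p^2}=\frac{CV}p .
\]
Consequently
\[
0>\Delta_p(k)=\int wY\ge(1-r)^2\int Y^+-(1+r)^2\int Y^-=(1-r)^2\int Y-4r\int Y^-,
\]
and therefore, as $r\le\frac13$,
\begin{equation}\label{eq:Yup}
\int Y\le C\,\frac rp\,V .
\end{equation}
Since $p\int d=\int Y-\int Y_1\le\int Y+\int Y_1^-$, we also get
\begin{equation}\label{eq:d}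
\int d\le\frac{CV}{p^2}.
\end{equation}

\medskip
\emph{Step 3: $k(0)-1$ is small compared with $V^{1/2}$.} Let $\beta=\mathbf m\{|k|>1\}$. If $\beta>0$, concavity of the logarithm and \eqref{eq:q} give
\[
p\int\log^+|k|\le\beta\log\Bigl(\frac1\beta\int|k|^p\Bigr)\le\beta\log\frac q\beta\le\frac qe,
\]
because $x\log\frac qx$ is maximal at $x=q/e$. So $u_0\le\int\log^+|k|\le\frac q{ep}$ (trivially if $\beta=0$), and $M_0\ge e^{-q/(ep)}$ since $0<\eta<1$. On the other hand $\xi M_0=((k-1)M)(0)=a\,(gM)(0)$ and $|g|=|k-1|$ on $\mathbb T$. Hence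
\begin{equation}\label{eq:xi}
|\xi|\le r\,e^{q/(ep)}\int|(k-1)M| .
\end{equation}
We estimate the integral by
\[
|(k-1)M|\le\bigl|kM-|kM|\bigr|+\bigl||kM|-1\bigr|+|1-M| .
\]
\begin{itemize}
\item $\bigl|kM-|kM|\bigr|^2=2|kM|^2-2|kM|\operatorname{Re}(kM)=2|kM|\,d$. By the Cauchy--Schwarz inequality, \eqref{eq:q} and \eqref{eq:d}, $\int\bigl|kM-|kM|\bigr|\le(2q)^{1/2}\bigl(\int d\bigr)^{1/2}\le CV^{1/2}/p$.
\item On $\mathbb T\setminus A$ we have $\bigl||kM|-1\bigr|=\bigl||k|^p-1\bigr|=\bigl||k|^{p/2}-1\bigr|\bigl(|k|^{p/2}+1\bigr)$. The integral of this over $\mathbb T\setminus A$ is at most $V^{1/2}(2q+2)^{1/2}$. On $A$, where $|kM|\le|k|^p<1$, we have $\bigl||kM|-1\bigr|\le1\le\frac4p\bigl||k|^{p/2}-1\bigr|$ by \eqref{eq:A}. Hence $\int\bigl||kM|-1\bigr|\le CV^{1/2}/p$.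
\item Since $|1-e^{-z}|\le|z|\max(1,e^{-\operatorname{Re}z})$ and $\operatorname{Re}(\eta L)=\eta u\ge-1$, we have $|1-M|\le e|L|$. By \eqref{eq:uv}, $\int|1-M|\le e\bigl(\int(u^2+v^2)\bigr)^{1/2}\le CV^{1/2}/p$. In particular
\begin{equation}\label{eq:M0}
|1-M_0|=\Bigl|\int(1-M)\Bigr|\le\frac{CV^{1/2}}p .
\end{equation}
\end{itemize}
With \eqref{eq:xi} we obtain
\begin{equation}\label{eq:sigma}
|\xi|\le\sigma V^{1/2},\qquad\sigma=\frac Cp\,r\,e^{q/(ep)}\le\frac Cp\,e^{-(\gamma-q/e)/p}.
\end{equation}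
As $p\to0$ we have $r\le e^{-\gamma/p}\to0$ and so $q\to1$. Since $\gamma>\frac1e$, it follows that $\sigma\to0$ as $p\to0$, uniformly in $\Theta$ and $k$. This is the only place where $\gamma>\frac1e$ is needed. Since $V\le\int|k|^p+1\le3$, also $|\xi|\le\frac12$ for small $p$.

\medskip
\emph{Step 4: contradiction.} We argue as in the case $\Theta(0)=0$, keeping track of $\xi$. Since $\int(k-1)M=\xi M_0$ and $\int|k|^{p/2}\ge|k(0)|^{p/2}$,
\begin{align*}
\int Y&=\int|k|^p-1-p\operatorname{Re}(\xi M_0)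
=V+2\int\bigl(|k|^{p/2}-1\bigr)-p\operatorname{Re}(\xi M_0)\\
&\ge V+2\bigl(|1+\xi|^{p/2}-1\bigr)-p\operatorname{Re}(\xi M_0).
\end{align*}
For $|\xi|\le\frac12$ we have $|\log(1+\xi)-\xi|\le\sum_{n\ge2}\frac{|\xi|^n}n\le|\xi|^2$, so
\[
|1+\xi|^{p/2}\ge1+\frac p2\log|1+\xi|\ge1+\frac p2\bigl(\operatorname{Re}\xi-|\xi|^2\bigr).
\]
The terms $p\operatorname{Re}\xi$ and $-p\operatorname{Re}(\xi M_0)$ nearly cancel: their sum is $p\operatorname{Re}(\xi(1-M_0))$, and by \eqref{eq:M0} and \eqref{eq:sigma} its modulus is at most $p\cdot\sigma V^{1/2}\cdot CV^{1/2}/p=C\sigma V$. Thus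
\[
\int Y\ge V-p|\xi|^2-p|\xi|\,|1-M_0|\ge V\bigl(1-p\sigma^2-C\sigma\bigr)\ge\tfrac12V
\]
for small $p$. But $\frac rp\le\frac1pe^{-\gamma/p}\to0$ as $p\to0$, so \eqref{eq:Yup} gives $\int Y\le\frac14V$ for small $p$. Since $V>0$, this is a contradiction. Hence $\Delta_p(k)\ge0$ for all $k\in1+\Theta H^\infty$, and Lemma~\ref{lem:red} gives $\epsilon_p(\Theta)=1-|\Theta(0)|^2$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{crm} \emph{A Class Of Interpolating Blaschke Products And Best Approximation In $L^p$ For $p<1$}, \texttt{http://www.crm.cat/en/Publications/Publications/2002/Preprints/513.pdf}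
\end{thebibliography}

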